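# Covering compact spaces by discrete subspaces: when $\operatorname{dis}(X)<\Delta(X)$

Everything takes place in ZFC. **Compact** means compact and Hausdorff, and all compact spaces are non-empty.

## 1. Discrete subspaces, $\operatorname{dis}$, $\Delta$ and character

**Discrete subspace.** A subspace $D$ of a space $X$ is *discrete* if it is discrete in its subspace topology: every $p\in D$ has an open neighborhood $W$ in $X$ with $W\cap D=\{p\}$. For example, $\{1/n:n\ge1\}$ is a discrete subspace of $[0,1]$, although it is not closed. The set $\{0\}\cup\{1/n:n\ge 1\}$ is not discrete.

**The number $\operatorname{dis}(X)$.** This is the smallest infinite cardinal $\kappa$ such that $X$ can be covered by $\kappa$ many discrete subspaces. Repetitions and the empty set are allowed, so "at most $\kappa$ many" means the same. Covering by singletons gives $\operatorname{dis}(X)\le\max(|X|,\omega)$. The convergent sequence $\{0\}\cup\{1/n:n\ge1\}$ has $\operatorname{dis}=\omega$. If $Y\subseteq X$, then $\operatorname{dis}(Y)\le\operatorname{dis}(X)$: intersect the discrete pieces with $Y$.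

**The number $\Delta(X)$.** Put
$$\Delta(X)=\min\{|G|:G\text{ is non-empty open in }X\}.$$
If $X$ has an isolated point, then $\Delta(X)=1$. On the other hand $\Delta([0,1])=\mathfrak c$, where $\mathfrak c=2^\omega$.

**Character.** $\chi(x,X)$ is the least size of a local base at $x$ in $X$. In the ordinal $\omega_1+1$ the successor ordinals are isolated and have character $1$. The point $\omega_1$ has character $\omega_1$: the sets $(\alpha,\omega_1]$ form a local base, and any countably many neighborhoods of $\omega_1$ contain a common $(\alpha,\omega_1]$, so they are not a local base. In a Hausdorff space a point of finite character is isolated, since the intersection of a finite local base is the smallest neighborhood of the point, and that can only be the singleton.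

**Zero-dimensional.** A space is zero-dimensional if it has a base of clopen sets. The Cantor set $2^\omega$ is an example.

**Sets of functions.** For a cardinal $\kappa$ we write $2^\kappa$ both for the cardinal and for the set of functions $\kappa\to2$. Similarly $2^{<\kappa}$ is the set (or number) of functions $\alpha\to2$ with $\alpha<\kappa$, and $2^{\le\kappa}=2^{<\kappa}\cup2^\kappa$. For instance $2^{<\omega}$ is the countable set of finite $0$–$1$ sequences. The length (domain) of $t$ is $\operatorname{lh}(t)$, and $s\subseteq t$ says that $s$ is an initial segment of $t$.

**The logarithm.** For an infinite cardinal $\lambda$ let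
$$\log(\lambda^+)=\min\{\kappa:2^\kappa>\lambda\}.$$
Since $2^\lambda>\lambda$, we have $\log(\lambda^+)\le\lambda$. Since $2^n$ is finite for finite $n$, the logarithm is infinite. For example $\log(\omega^+)=\omega$, and $\log(\mathfrak c^+)>\omega$ because $2^\omega=\mathfrak c$ is not larger than $\mathfrak c$.

**Background.** One serious theorem is quoted, the Čech–Pospíšil theorem with its strengthening: *if $X$ is compact and every point satisfies $\chi(x,X)\ge\kappa$, then $\Delta(X)\ge2^\kappa$ and also $\operatorname{dis}(X)\ge2^\kappa$.* We use it for infinite $\kappa$ only, and call it "the Background". For the Cantor set and $\kappa=\omega$ it says $\Delta\ge\mathfrak c$ and $\operatorname{dis}\ge\mathfrak c$.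

## 2. Is $\operatorname{dis}(X)\ge\Delta(X)$ for compact $X$?

In the Background the two numbers $\Delta(X)$ and $\operatorname{dis}(X)$ have the same lower bound. Problem 6 of "A Strengthening Of The Čech–Pospišil Theorem" (https://old.renyi.hu/pub/setop/otka61600/cpdis.pdf) asks whether they can be compared directly: *for $X$ compact, is $\operatorname{dis}(X)\ge\Delta(X)$?* In words: if every non-empty open set has at least $\mu$ points, must a cover by discrete subspaces use at least $\mu$ of them?

The answer is no, in ZFC. These are the statements we shall prove.

**Theorem A.** Let $\kappa=\log(\mathfrak c^+)$. There is a compact zero-dimensional $X$ with $\operatorname{dis}(X)=\mathfrak c<2^\kappa=\Delta(X)$.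

**Theorem B.** Every compact $X$ satisfies $\Delta(X)\le2^{\operatorname{dis}(X)}$. Equality holds for a proper class of values: if $\operatorname{cf}\lambda>\omega$ and $2^{<\lambda}=\lambda$ (for example, if $\lambda$ is a strong limit of uncountable cofinality), there is a compact $X$ with $\operatorname{dis}(X)=\lambda$ and $\Delta(X)=2^\lambda$.

**Theorem C.** Let $\lambda\ge\omega$ and $\kappa=\log(\lambda^+)$.

(a) If $\operatorname{cf}\kappa>\omega$ (in particular if $\lambda^\omega=\lambda$), there is a compact $X$ with $\operatorname{dis}(X)=\lambda<2^\kappa=\Delta(X)$.

(b) If $\kappa^\omega>\lambda$, every compact $X$ with $\operatorname{dis}(X)\le\lambda$ has $\Delta(X)\le\lambda$.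

**Corollary D (GCH).** There is a compact $X$ with $\operatorname{dis}(X)=\lambda<\Delta(X)$ if and only if $\operatorname{cf}\lambda>\omega$; in that case $\Delta(X)=\lambda^+$.

The case $\operatorname{cf}\kappa=\omega$, $\kappa^\omega\le\lambda$ of Theorem C is left open here.

## 3. Constant character, the Cantor set, and products of discrete sets

If $X$ has an isolated point, then $\Delta(X)=1$ and the inequality holds. So the interesting spaces have no isolated points, and for these the Background already gives $\operatorname{dis}(X)\ge\mathfrak c$.

For the Cantor set the inequality can be checked by hand. Its topology has a countable base, so a discrete subspace is countable (choose for each of its points a base element isolating it). If $\lambda$ discrete subspaces cover it, then $\mathfrak c\le\lambda\cdot\omega$, so $\operatorname{dis}(2^\omega)=\mathfrak c=\Delta(2^\omega)$.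

**Constant character.** Suppose all points of the compact space $X$ have the same infinite character $\kappa$. The Background gives $\operatorname{dis}(X)\ge2^\kappa$. Arhangel'skii's theorem says that a compact space with all characters at most $\kappa$ has at most $2^\kappa$ points. So $\operatorname{dis}(X)\ge2^\kappa\ge|X|\ge\Delta(X)$.

This suggests an approach to a positive answer: find a region of $X$ where the character is constant, and work there. The step that can fail is finding the region. The lower bound on $\operatorname{dis}$ is governed by the points of small character, the size of $X$ may come from points of large character, and nothing prevents both kinds from being dense. At the end of Section 6 we see that this happens in the counterexample.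

Here is a second family that can be computed by hand. It generalizes the Cantor set and is used several times below.

**Lemma 1.** Let $\lambda\ge\omega$, let $(\kappa_n)_{n<\omega}$ be non-zero cardinals, finite or infinite, and let $\mathbb B=\prod_n\kappa_n$ have the product topology with discrete factors. If

(i) all $\kappa_n=\lambda^+$, or

(ii) $\sup_n\kappa_n\le\lambda<|\mathbb B|$,

then $\operatorname{dis}(\mathbb B)>\lambda$.

*Proof.* The idea is that a discrete subset of $\mathbb B$ splits into countably many pieces, and on each piece a point is determined by an initial segment of fixed finite length.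

Suppose $\mathbb B=\bigcup_{\alpha<\lambda}D_\alpha$ with $D_\alpha$ discrete. Let $D_\alpha^m$ be the set of those $x\in D_\alpha$ that are the only element of $D_\alpha$ extending $x{\restriction}m$. The sets $\{y\in\mathbb B:x{\restriction}m\subseteq y\}$ form a local base at $x$, so discreteness gives $D_\alpha=\bigcup_mD_\alpha^m$. An element $x\in D_\alpha^m$ is determined by $x{\restriction}m$; write $x=g_{\alpha,m}(x{\restriction}m)$, where $g_{\alpha,m}$ is a partial function.

*Case (i): diagonalize.* Choose $b\in\mathbb B$ recursively with
$$b(n)\in\lambda^+\setminus\{g_{\alpha,m}(b{\restriction}m)(n):\alpha<\lambda,\ m\le n,\ g_{\alpha,m}(b{\restriction}m)\text{ defined}\}.$$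
This is possible: since $m\le n$, the sequences $b{\restriction}m$ are known at stage $n$, and at most $\lambda$ values are excluded. Now $b\in D_\alpha^m$ for some $\alpha,m$, so $b=g_{\alpha,m}(b{\restriction}m)$ and in particular $b(m)=g_{\alpha,m}(b{\restriction}m)(m)$. This value was excluded at stage $n=m$, a contradiction.

*Case (ii): count.* $|D_\alpha^m|\le|\prod_{i<m}\kappa_i|\le\lambda$, so $|\mathbb B|\le\lambda\cdot\omega\cdot\lambda=\lambda$, a contradiction. $\square$

## 4. The tree space $K_\kappa$: few discrete pieces, many points

To make $\operatorname{dis}(X)$ small and $X$ large, one wants large discrete sets. The levels of a binary tree provide them.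

Let $\kappa$ be an infinite cardinal and $S=2^{\le\kappa}$, ordered by inclusion. For $s\subsetneq t$ let $(s,t]=\{u:s\subsetneq u\subseteq t\}$, and let $[\emptyset,t]=\{u:u\subseteq t\}$. Give $S$ the topology in which $\emptyset$ and all $t$ of successor length are isolated, and a $t$ of limit length has the neighborhood base $\{(s,t]:s\subsetneq t\}$. This is a valid base: if $r\in(s,t]$ has limit length, then $(s,r]\subseteq(s,t]$. By the same remark all sets $(s,t]$ and $[\emptyset,t]$ are open.

The smallest example is $\kappa=\omega$. The finite sequences are isolated, and an infinite branch $t\in2^\omega$ is the limit of its restrictions $t{\restriction}n$.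

**Lemma 2.** $S$ is locally compact Hausdorff and not compact. Let $K=K_\kappa=S\cup\{\infty\}$ be its one-point compactification, $I$ the set of isolated points of $K$, and $K'=K\setminus I$. Then $K$ is compact and zero-dimensional, and

1. $|I|\le|2^{<\kappa}|$ and $|K'|=|K|=2^\kappa$;
2. $I$ is dense in $K$;
3. each level $2^\alpha$ ($\alpha\le\kappa$) is discrete, so $\operatorname{dis}(K)\le\kappa$.

*Proof.*

**Hausdorff.** Let $t\ne u$ in $S$. If $t\subsetneq u$, then $[\emptyset,t]$ and $(t,u]$ are disjoint open neighborhoods. If $t,u$ are incomparable and $r$ is their largest common initial segment, then $(r,t]$ and $(r,u]$ are disjoint, since a common element would be a common initial segment longer than $r$.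

**Locally compact.** $[\emptyset,t]$ is open, and $u\mapsto\operatorname{lh}(u)$ is a homeomorphism of it onto the ordinal $\operatorname{lh}(t)+1$ with the order topology, which is compact.

**Not compact.** The open sets $[\emptyset,t]$ with $t\in2^\kappa$ cover $S$, and each contains only one of the infinitely many elements of $2^\kappa$.

So $K$ is compact Hausdorff, $\infty$ is not isolated, and $S$ is dense in $K$.

**Zero-dimensional.** The sets $[\emptyset,t]$ are compact and open, hence clopen in $K$. So are the sets $(s,t]=[\emptyset,t]\setminus[\emptyset,s]$. Singletons of isolated points are clopen. Finally, a neighborhood of $\infty$ contains the complement of a compact $C\subseteq S$. Finitely many sets $[\emptyset,t]$ cover $C$, and the complement of their union is a clopen neighborhood of $\infty$ inside the given one.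

**Item 1.** If $t$ has limit length, each $(s,t]$ has more than one point, so $t$ is not isolated. Hence $I$ consists of $\emptyset$ and the $t$ of successor length. Since $\kappa$ is a limit ordinal, $I\subseteq2^{<\kappa}$ and $2^\kappa\subseteq K'$. Also $|2^{<\kappa}|\le\kappa\cdot2^\kappa=2^\kappa$, so $|K|=2^\kappa=|K'|$.

**Item 2.** If $t$ has limit length and $s\subsetneq t$, then $(s,t]$ contains $t{\restriction}(\operatorname{lh}(s)+1)\in I$. So $I$ is dense in $S$, and $S$ is dense in $K$.

**Item 3.** $[\emptyset,t]$ is open and meets the level of $t$ only in $t$. The levels and $\{\infty\}$ are $\kappa$ many discrete sets covering $K$. $\square$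

So $\operatorname{dis}(K_\kappa)\le\kappa<2^\kappa=|K_\kappa|$: there are many more points than discrete pieces. Already $K_\omega$ has size $\mathfrak c$ and $\operatorname{dis}(K_\omega)=\omega$. But $\Delta(K_\kappa)=1$, because of the isolated points. The remaining task is to remove them without increasing $\operatorname{dis}$ too much.

## 5. From $K^\omega$ to truncated sequences

**Multiplying by a fixed space does not help.** Let $C$ be compact and $i\in I$. Then $\{i\}\times W$ is open in $K\times C$ for each open $W\subseteq C$, so $\Delta(K\times C)\le\Delta(C)$, while $\operatorname{dis}(K\times C)\ge\operatorname{dis}(C)$. Hence if $K\times C$ is a counterexample, then $C$ was one already.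

**The power $K^\omega$ does not help either.** This is the natural next try: every coordinate is again $K$, so the isolated points disappear and open sets are large. But take $K=K_\kappa$ and an infinite $\lambda<2^\kappa$. The top level $2^\kappa$ is a discrete subspace of size at least $\lambda^+$, so $K^\omega$ contains a copy of $\prod_{n<\omega}\lambda^+$. By Lemma 1(i), $\operatorname{dis}(K^\omega)>\lambda$. As $\lambda<2^\kappa$ was arbitrary, $\operatorname{dis}(K^\omega)\ge2^\kappa=(2^\kappa)^\omega=|K^\omega|\ge\Delta(K^\omega)$.

What raised $\operatorname{dis}$ is the diagonalization in Lemma 1(i), which needs infinitely many coordinates that all range over a large set. To have large open sets we need far less: *one* coordinate ranging over the large set $K'$, reachable from inside every open set. So we let a sequence stop as soon as it enters $K'$. Before that moment it moves only in the set $I$, which is small.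

**The space $X(K)$.** Let $K$ be any compact space whose set $I$ of isolated points is dense, and suppose $K'=K\setminus I\ne\emptyset$. Put
$$X=X(K)=I^\omega\cup\bigcup_{n<\omega}(I^n\times K').$$
Its elements are infinite sequences from $I$, and finite non-empty sequences whose last term is in $K'$ and whose other terms are in $I$. No element of $X$ is a proper initial segment of another. For $s\in I^n$ and $U\subseteq K$ open let
$$[s,U]=\{x\in X:s\subsetneq x,\ x(n)\in U\},\qquad[s]=[s,K].$$
For $i\in I$ we have $[s,\{i\}]=[s^\frown i]$, since a sequence with $x(n)=i\in I$ does not end at $n$. Note that $I$ is infinite: a finite dense set would be closed, so equal to $K$.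

**Lemma 3.** The sets $[s,U]$ form a base of a compact Hausdorff topology on $X=X(K)$, which is zero-dimensional if $K$ is. Moreover
$$\operatorname{dis}(X)\le\operatorname{dis}(K)+|I|^\omega,\tag{1}$$
$$|K'|\le\Delta(X)\le|X|\le|I|^\omega+\omega\cdot|I|\cdot|K'|.\tag{2}$$

*Proof.*

**Step 1: the sets form a base.** $X=[\emptyset,K]$, and we show that the family, together with $\emptyset$, is closed under intersections. First, $[s,U]\cap[s,V]=[s,U\cap V]$. If $s\subsetneq t$, every $x\in[t,V]$ has $s\subsetneq x$ and $x(|s|)=t(|s|)$, so $[s,U]\cap[t,V]$ is $[t,V]$ if $t(|s|)\in U$ and $\emptyset$ otherwise. If $s,t$ are incomparable, the intersection is empty.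

**Step 2: Hausdorff.** Let $x\ne y$. Neither is a proper initial segment of the other, so there is a first coordinate $n$ where both are defined and $x(n)\ne y(n)$. Let $s=x{\restriction}n=y{\restriction}n$; its terms are not last terms of $x$, so $s\in I^n$. Choose disjoint open $U\ni x(n)$ and $V\ni y(n)$ in $K$. Then $[s,U]$ and $[s,V]$ separate $x$ and $y$.

**Step 3: zero-dimensionality passes from $K$ to $X$.** If $K$ is zero-dimensional, the sets $[s,U]$ with $U$ clopen form a base of $X$. We check that each of them is closed. Let $s\in I^n$ and $x\notin[s,U]$. If $s\subsetneq x$, then $x(n)\notin U$, and $[s,K\setminus U]$ is an open neighborhood of $x$ disjoint from $[s,U]$. Otherwise $s$ is not a proper initial segment of $x$. Also $x$ is not an initial segment of $s$: it would then be finite, non-empty, with last term in $K'$, but all terms of $s$ are in $I$. So there is a first $m<n$ with $x(m)$ defined and $x(m)\ne s(m)$. Then $x{\restriction}m=s{\restriction}m\in I^m$. Take an open $W\subseteq K$ with $x(m)\in W$ and $s(m)\notin W$. The neighborhood $[x{\restriction}m,W]$ of $x$ is disjoint from $[s,U]$, whose elements all take the value $s(m)$ at $m$.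

**Step 4: compactness, by exhibiting $X$ as a continuous image of $K^\omega$.** Define $q:K^\omega\to X$ by truncation: if some $y(n)$ is in $K'$, let $n$ be the least such index and $q(y)=y{\restriction}(n+1)$; if $y\in I^\omega$, let $q(y)=y$. This map is onto, since a finite $x\in X$ can be extended arbitrarily to an element of $K^\omega$. For continuity, let $s\in I^n$ and $U\subseteq K$ open. If $y{\restriction}n=s$, the first coordinate of $y$ in $K'$, if there is one, has index at least $n$, so $q(y)$ is defined at $n$, properly extends $s$, and $q(y)(n)=y(n)$. Conversely, if $s\subsetneq q(y)$, then $y{\restriction}n=s$. So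
$$q^{-1}([s,U])=\{y\in K^\omega:y{\restriction}n=s,\ y(n)\in U\}.$$
This is open, because the terms of $s$ are isolated points of $K$. By Tychonoff's theorem $K^\omega$ is compact, so its continuous image $X$ is compact.

**Step 5: discrete covers.** Let $D\subseteq K'$ be discrete, with open $U_k\subseteq K$ such that $U_k\cap D=\{k\}$ for $k\in D$. For each $n$ the set $\{s^\frown k:s\in I^n,\ k\in D\}$ is discrete. Indeed, if $t^\frown j$ belongs to it and lies in $[s,U_k]$ with $s\in I^n$, then comparing lengths gives $t=s$, and $j\in U_k\cap D=\{k\}$. Cover $K'$ by $\operatorname{dis}(K)$ many discrete sets $D$. The resulting $\omega\cdot\operatorname{dis}(K)=\operatorname{dis}(K)$ discrete sets cover the finite sequences in $X$. Cover $I^\omega$ by singletons. This is (1).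

**Step 6: open sets are large.** A non-empty open set contains some $[s,U]$ with $U\ne\emptyset$. Since $I$ is dense, there is $i\in I\cap U$. Then the open set contains $[s,\{i\}]=[s^\frown i]$, hence contains $\{s^\frown i^\frown k:k\in K'\}$. So $|K'|\le\Delta(X)$. Counting the elements of $X$, with $|I^n|\le|I|$ because $I$ is infinite, gives the rest of (2). $\square$

For an example take $K=\omega+1$, so $I=\omega$ and $K'=\{\omega\}$. The elements of $X(K)$ are the infinite sequences of natural numbers, and the finite ones closed off by the marker $\omega$. Letting $U$ run through a countable base of $K$, we get a countable base of $X(K)$. There are no isolated points, since each $[s^\frown i]$ contains the infinitely many points $s^\frown i^\frown j^\frown\omega$ ($j\in\omega$). So $X(K)$ is non-empty, compact, metrizable, zero-dimensional and without isolated points: it is the Cantor set, by Brouwer's theorem.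

The estimates (1) and (2) show what to aim for: $|I|^\omega$ must be small while $|K'|$ is large. With $K=K_\omega$ nothing is gained: $I=2^{<\omega}$ is countable, $|I|^\omega=\mathfrak c$, and $|K'|=\mathfrak c$ too. We need $2^\kappa>\mathfrak c$ while $2^{<\kappa}$ stays at most $\mathfrak c$, and this is what the logarithm provides.

## 6. The choice $\kappa=\log(\mathfrak c^+)$: proof of Theorem A

Let $\kappa=\log(\mathfrak c^+)$ and $X=X(K_\kappa)$. It is compact and zero-dimensional by Lemmas 2 and 3.

**Step 1: $\operatorname{dis}(X)\le\mathfrak c$.** We have $\kappa\le\mathfrak c$, and $2^{|\alpha|}\le\mathfrak c$ for all $\alpha<\kappa$ by the minimality of $\kappa$. So $|I|\le|2^{<\kappa}|\le\kappa\cdot\mathfrak c=\mathfrak c$, and $|I|^\omega\le\mathfrak c^\omega=\mathfrak c$. By (1) and Lemma 2, $\operatorname{dis}(X)\le\kappa+\mathfrak c=\mathfrak c$.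

**Step 2: $\Delta(X)=2^\kappa>\mathfrak c$.** By (2) and Lemma 2, $2^\kappa=|K'|\le\Delta(X)\le\mathfrak c+\omega\cdot\mathfrak c\cdot2^\kappa=2^\kappa$.

**Step 3: $\operatorname{dis}(X)\ge\mathfrak c$.** Since $\Delta(X)>1$, $X$ has no isolated point, so all characters are infinite, and the Background with $\omega$ gives $\operatorname{dis}(X)\ge2^\omega=\mathfrak c$.

Hence $\operatorname{dis}(X)=\mathfrak c<2^\kappa=\Delta(X)$. $\blacksquare$

*Remark (the characters are mixed).* We can now see how the approach of Section 3 breaks down. A point $x\in I^\omega$ has the countable local base $\{[x{\restriction}n]:n<\omega\}$, because $x\in[s,U]$ implies $[x{\restriction}(|s|+1)]\subseteq[s,U]$. These points are dense, as every $[s^\frown i]$ contains some. On the other hand, consider $s^\frown\infty$. Each of its neighborhoods contains some $[s,U]$ with $\infty\in U$, and $K\setminus U$ is a compact subset of $S$, covered by finitely many sets $[\emptyset,t]$. So $[s,U]$ omits only finitely many points $s^\frown t$ with $t\in2^\kappa$. Fewer than $2^\kappa$ neighborhoods therefore have a common point $s^\frown t\ne s^\frown\infty$ and cannot form a local base. So $\chi(s^\frown\infty,X)\ge2^\kappa$,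 and these points are dense as well. No non-empty open set has constant character.

## 7. Other values of $\operatorname{dis}$: Theorem C(a) and equality in Theorem B

Let $\lambda\ge\omega$, $\kappa=\log(\lambda^+)\le\lambda$, and $\operatorname{cf}\kappa>\omega$. Then $\kappa>\omega$, so $2^\omega\le\lambda$; in particular $\lambda$ is uncountable.

**Step 1: the hypothesis holds if $\lambda^\omega=\lambda$.** In that case $2^\omega\le\lambda^\omega=\lambda$ gives $\kappa>\omega$. If $\operatorname{cf}\kappa=\omega$, then $\kappa=\sup_n\kappa_n$ with infinite cardinals $\kappa_n<\kappa$. A function on $\kappa$ is determined by its restrictions to the $\kappa_n$, so $2^\kappa\le\prod_n2^{\kappa_n}\le\lambda^\omega=\lambda$, contradicting $2^\kappa>\lambda$.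

**Step 2: the number of countable sequences from $2^{<\kappa}$.** This is where $\operatorname{cf}\kappa>\omega$ is used. We claim
$$|2^{<\kappa}|^\omega\le\lambda\qquad\text{if }\kappa=\log(\lambda^+)\text{ and }\operatorname{cf}\kappa>\omega.\tag{3}$$
The lengths of the members of a countable sequence from $2^{<\kappa}$ are bounded by some infinite $\alpha<\kappa$, so it is a sequence in $2^{\le\alpha}$, the set of functions $\beta\to2$ with $\beta\le\alpha$. This set has at most $|\alpha|\cdot2^{|\alpha|}=2^{|\alpha|}$ elements. Hence
$$|2^{<\kappa}|^\omega\le\sum_{\omega\le\alpha<\kappa}(2^{|\alpha|})^\omega=\sum_{\omega\le\alpha<\kappa}2^{|\alpha|}\le\kappa\cdot\lambda=\lambda.$$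

**Step 3: a space with $\operatorname{dis}\le\lambda$ and $\Delta=2^\kappa$.** Let $X=X(K_\kappa)$. By (3), $|I|^\omega\le\lambda$. By (1), $\operatorname{dis}(X)\le\kappa+\lambda=\lambda$. By (2), $2^\kappa\le\Delta(X)\le|X|\le\lambda+\omega\cdot\lambda\cdot2^\kappa=2^\kappa$. So $\Delta(X)=|X|=2^\kappa>\lambda$.

**Step 4: raise $\operatorname{dis}$ to exactly $\lambda$.** In Theorem A the Background gave the lower bound; here $\operatorname{dis}(X)$ might be below $\lambda$. Let $Z=X\times(\lambda+1)$, with the order topology on $\lambda+1$. This is compact. Products of discrete sets are discrete, so $\operatorname{dis}(Z)\le\lambda\cdot\lambda=\lambda$. Since $\lambda+1$ embeds in $Z$, it suffices to show $\operatorname{dis}(\lambda+1)\ge\lambda$.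

For this it suffices that $\operatorname{dis}(\rho)\ge\rho$ for every regular uncountable $\rho\le\lambda$. Such a $\rho$ is a subspace of $\lambda+1$, and $\lambda$, being uncountable, is either regular itself or a supremum of regular uncountable cardinals below it.

Let $D\subseteq\rho$ be discrete; we show that $D$ is nonstationary. Suppose it is stationary. Then so is the set of limit ordinals in $D$. For each limit $\delta\in D$ choose $f(\delta)<\delta$ with $(f(\delta),\delta]\cap D=\{\delta\}$. By Fodor's lemma $f$ has a constant value $\gamma$ on a stationary set. Take two elements $\delta<\delta'$ of it. Then $\gamma=f(\delta)<\delta<\delta'$, so $\delta\in(\gamma,\delta']\cap D=\{\delta'\}$, a contradiction. Finally, fewer than $\rho$ nonstationary sets do not cover $\rho$, because fewer than $\rho$ closed unbounded sets have a closed unbounded, hence non-empty, intersection. So $\operatorname{dis}(\rho)\ge\rho$, and $\operatorname{dis}(Z)=\lambda$.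

**Step 5: $\Delta(Z)=2^\kappa$.** A non-empty open subset of $Z$ contains a product $U\times V$ of non-empty open sets, so it has at least $\Delta(X)=2^\kappa$ points. And $|Z|=2^\kappa\cdot\lambda=2^\kappa$. This proves Theorem C(a). $\blacksquare$

**Equality in Theorem B.** Let $\operatorname{cf}\lambda>\omega$ and $2^{<\lambda}=\lambda$. Every cardinal $\mu<\lambda$ satisfies $2^\mu\le2^{<\lambda}=\lambda$, so $\log(\lambda^+)=\lambda$, which has uncountable cofinality. Theorem C(a) with $\kappa=\lambda$ gives a compact $Z$ with $\operatorname{dis}(Z)=\lambda$ and $\Delta(Z)=2^\lambda$. If $\lambda$ is a strong limit, then $\lambda\le2^{<\lambda}\le\sum_{\alpha<\lambda}2^{|\alpha|}\le\lambda\cdot\lambda=\lambda$. The cardinals $\beth_{\alpha+\omega_1}$ are strong limits of cofinality $\omega_1$, so such $\lambda$ form a proper class. This is the second part of Theorem B. $\blacksquare$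

## 8. Continuous images of compact spaces do not increase $\operatorname{dis}$

We turn to upper bounds for $\Delta(X)$ when $\operatorname{dis}(X)\le\lambda$. Any open $G$ is covered by $\lambda$ discrete subspaces, so $|G|\le\lambda\cdot\mu$ if all discrete subspaces of $G$ have size at most $\mu$. The plan is to find *one* non-empty open $G$ whose discrete subspaces are small. The obstacle is an $X$ in which every open set contains many disjoint open sets. For such an $X$ one builds a tree of open sets and would like to say that $X$ then needs as many discrete pieces as a product $\prod_n\kappa_n$, which Lemma 1 makes large. The product appears only inside a continuous image of a subspace, so $\operatorname{dis}$ must be transferred along continuous maps.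

This needs care, since $\operatorname{dis}$ can increase under a continuous surjection: the identity from the set $2^\omega$ with the discrete topology onto the Cantor set goes from $\operatorname{dis}=\omega$ to $\operatorname{dis}=\mathfrak c$. The image of a discrete set need not be discrete. With compactness, however, the transfer works.

**Lemma 4.** If $f:X\to Y$ is a continuous surjection of compact spaces, then $\operatorname{dis}(Y)\le\operatorname{dis}(X)$.

*Proof.* Let $\lambda=\operatorname{dis}(X)$ and $X=\bigcup_{\alpha<\lambda}D_\alpha$ with $D_\alpha$ discrete. Instead of the images $f(D_\alpha)$ we use sets of points $y$ whose fiber, cut down by a suitable closed set, meets $\overline{D_\alpha}$ only inside $D_\alpha$.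

**Step 1: $D_\alpha$ is open in its closure.** Let $p\in D_\alpha$ and let $W$ be open with $W\cap D_\alpha=\{p\}$. Then $W\cap\overline{D_\alpha}\subseteq\overline{W\cap D_\alpha}=\{p\}$. So points of $D_\alpha$ are isolated in $\overline{D_\alpha}$, and $E_\alpha=\overline{D_\alpha}\setminus D_\alpha$ is closed.

**Step 2: the pieces of $Y$.** For finite $B\subseteq\lambda$ let $C_B=\bigcap_{\beta\in B}E_\beta$, with $C_\emptyset=X$. For $\alpha<\lambda$ let
$$Y_{B,\alpha}=\{y\in Y:\emptyset\ne f^{-1}(y)\cap C_B\cap\overline{D_\alpha}\subseteq D_\alpha\}.$$
There are $\lambda$ pairs $(B,\alpha)$. It remains to show that the pieces are discrete and cover $Y$.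

**Step 3: each $Y_{B,\alpha}$ is discrete.** Let $L=C_B\cap\overline{D_\alpha}$, a compact set, and let $y\in Y_{B,\alpha}$. The set $M=f^{-1}(y)\cap L$ is contained in $D_\alpha$, so by Step 1 it consists of isolated points of $L$ and is open in $L$. Hence $L\setminus M$ is compact, and so is $f(L\setminus M)$, which does not contain $y$. So $N=Y\setminus f(L\setminus M)$ is an open neighborhood of $y$. If $z\in N\cap Y_{B,\alpha}$, then $f^{-1}(z)\cap L$ is non-empty and disjoint from $L\setminus M$, hence a non-empty subset of $M\subseteq f^{-1}(y)$. So $z=y$.

**Step 4: the pieces cover $Y$.** Fix $y\in Y$. We shrink the fiber by the sets $E_\alpha$ as long as it stays non-empty. Put $F_0=f^{-1}(y)$; let $F_{\alpha+1}=F_\alpha\cap E_\alpha$ if this is non-empty and $F_{\alpha+1}=F_\alpha$ otherwise; take intersections at limits. By compactness all $F_\alpha$ ($\alpha\le\lambda$) are closed and non-empty. Pick $x\in F_\lambda$ and $\alpha$ with $x\in D_\alpha$. Then $x\in F_{\alpha+1}$ and $x\notin E_\alpha$, so $F_{\alpha+1}\ne F_\alpha\cap E_\alpha$. By the construction this means $F_\alpha\cap E_\alpha=\emptyset$. Let $A$ be the set of $\beta<\alpha$ at which the fiber was shrunk,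 so that
$$F_\alpha=f^{-1}(y)\cap\bigcap_{\beta\in A}E_\beta.$$
Since $F_\alpha\cap E_\alpha=\emptyset$, compactness gives a finite $B\subseteq A$ with $f^{-1}(y)\cap C_B\cap E_\alpha=\emptyset$, that is, $f^{-1}(y)\cap C_B\cap\overline{D_\alpha}\subseteq D_\alpha$. The left side is non-empty because it contains $x\in F_\alpha\cap D_\alpha$. So $y\in Y_{B,\alpha}$. $\square$

## 9. Trees of disjoint open sets

**Lemma 5.** Let $X$ be compact and let $\lambda,(\kappa_n)$ be as in Lemma 1(i) or (ii). If for every $n$ every non-empty open subset of $X$ contains $\kappa_n$ pairwise disjoint non-empty open sets, then $\operatorname{dis}(X)>\lambda$.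

*Proof.* We build a tree of open sets along $T=\bigcup_n\prod_{i<n}\kappa_i$, and then find a closed $Z\subseteq X$ with a continuous image containing $\mathbb B=\prod_n\kappa_n$. The set $\bigcup_{b\in\mathbb B}\bigcap_n\overline{U_{b\restriction n}}$ obtained from the tree is the natural domain, but it need not be closed, and Lemma 4 requires compactness. So $Z$ is defined differently, by removing from $X$ a gap around each tree set.

**Step 1: the tree.** Let $U_\emptyset=V_\emptyset=X$. Given $U_s$ with $|s|=n$, choose pairwise disjoint non-empty open sets $V_{s^\frown\xi}\subseteq U_s$ ($\xi<\kappa_n$), and non-empty open $U_{s^\frown\xi}$ with $\overline{U_{s^\frown\xi}}\subseteq V_{s^\frown\xi}$. Then $\overline{U_s}\subseteq V_s$ for all $s$, and $s\subseteq t$ implies $V_t\subseteq V_s$. If $s,t$ are incomparable and $r$ is their largest common initial segment, then $V_s$ and $V_t$ lie in two different, hence disjoint, sets $V_{r^\frown\xi}$. So $V_s\cap V_t=\emptyset$.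

**Step 2: the closed set $Z$ and the map.** Let $Z=X\setminus\bigcup_{s\in T}(V_s\setminus\overline{U_s})$. It is closed, as each $V_s\setminus\overline{U_s}$ is open. In $Z$ the sets $Z\cap V_s$ and $Z\cap\overline{U_s}$ coincide, so they are clopen in $Z$. Therefore the map
$$f:Z\to\{0,1\}^T,\qquad f(z)(s)=1\iff z\in\overline{U_s},$$
is continuous.

**Step 3: every branch is represented in $Z$.** Let $b\in\mathbb B$. The sets $\overline{U_{b\restriction n}}$ are non-empty, closed and decreasing, so there is $z\in\bigcap_n\overline{U_{b\restriction n}}$. If $s\in T$ is not an initial segment of $b$, then $s$ and $b{\restriction}|s|$ are incomparable, so $V_s\cap V_{b\restriction|s|}=\emptyset$. As $z\in\overline{U_{b\restriction|s|}}\subseteq V_{b\restriction|s|}$, we get $z\notin V_s$. If $s$ is an initial segment of $b$, then $z\in\overline{U_s}$. In both cases $z\notin V_s\setminus\overline{U_s}$, so $z\in Z$. This also shows $f(z)=e_b$, the characteristic function of $\{b{\restriction}n:n<\omega\}$. Hence $Y=f(Z)$, which is compact and therefore non-empty, contains all $e_b$.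

**Step 4: $b\mapsto e_b$ is an embedding of $\mathbb B$ in $Y$.** It is injective. The sets $\{b:e_b(s)=1\}=\{b:s\subseteq b\}$ form a clopen base of $\mathbb B$. The topology that $\mathbb B$ inherits through $b\mapsto e_b$ is generated by these sets and their complements, so it is the topology of $\mathbb B$.

**Step 5: conclusion.** By monotonicity, Lemma 4, monotonicity, and Lemma 1,
$$\operatorname{dis}(X)\ge\operatorname{dis}(Z)\ge\operatorname{dis}(Y)\ge\operatorname{dis}(\mathbb B)>\lambda.\qquad\square$$

## 10. Few disjoint open sets and a dense set of points of small character

So if $\operatorname{dis}(X)\le\lambda$, some non-empty open $G$ has only few pairwise disjoint open subsets. We now need a condition that turns this into a bound for discrete subspaces. Recall that the weight $w(G)$ is the least size of a base, and that a *$\pi$-base* of $G$ is a family of non-empty open subsets of $G$ such that every non-empty open subset of $G$ contains a member. For instance, in $\omega_1+1$ the singletons of isolated points form a $\pi$-base that is not a base. A set $R$ is *regular open* in $G$ if it is the interior of its closure, both taken in $G$. In $\mathbb R$, $(0,1)$ is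 regular open and $(0,1)\cup(1,2)$ is not.

**Lemma 6.** Let $G$ be a non-empty open subset of a compact $X$, and let $\tau\ge\omega$ be such that $G$ has no $\tau^+$ pairwise disjoint non-empty open subsets and $H=\{x\in G:\chi(x,X)\le\tau\}$ is dense in $G$. Then $w(G)\le2^\tau$, so every discrete subspace of $G$ has size at most $2^\tau$.

*Proof.*

**Step 1: $|H|\le2^\tau$ (Hajnal–Juhász).** Suppose $|H|>2^\tau$. For $x\in H$ let $\{U_i(x):i<\tau\}$ be a local base at $x$, with repetitions if needed, and well-order $H$. For $x<y$ in $H$ pick a pair $(i,j)\in\tau\times\tau$ with $U_i(x)\cap U_j(y)=\emptyset$. This colors pairs from $H$ with $\tau$ colors. By the Erdős–Rado theorem $(2^\tau)^+\to(\tau^+)^2_\tau$ there is $A\subseteq H$ with $|A|=\tau^+$ and one pair $(i,j)$ that works for all $x<y$ in $A$. The sets $U_i(x)\cap U_j(x)\cap G$ ($x\in A$) are open, contain $x$, and for $x<y$ two of them are disjoint, because their intersection lies in $U_i(x)\cap U_j(y)=\emptyset$. So $G$ has $\tau^+$ pairwise disjoint non-empty open subsets, a contradiction.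

**Step 2: a small $\pi$-base.** Intersect the members of the local bases at points of $H$ with $G$. As $H$ is dense in $G$, every non-empty open subset of $G$ contains a point of $H$ and hence one of these sets. So they form a $\pi$-base of $G$ of size at most $2^\tau\cdot\tau=2^\tau$.

**Step 3: few regular open sets.** Let $R$ be regular open in $G$, and take a maximal disjoint family of $\pi$-base members contained in $R$. By maximality its union is dense in $R$, so the union and $R$ have the same closure, and $R$ is the interior of the closure of the union. Such a family has at most $\tau$ members. So there are at most $(2^\tau)^\tau=2^\tau$ regular open sets.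

**Step 4: conclusion.** $G$ is a regular space, so its regular open subsets form a base: given an open $W\ni x$, take an open $O\ni x$ with $\overline O\subseteq W$ and use the interior of $\overline O$. Hence $w(G)\le2^\tau$. If $D\subseteq G$ is discrete, choose for each $p\in D$ a base element meeting $D$ only in $p$. This choice is injective, so $|D|\le2^\tau$. $\square$

To find points of small character we apply the Background inside small closed sets, and must compare characters in the subspace and in $X$.

**Lemma 7.** Let $X$ be compact and $F=\bigcap_nG_n$, where the $G_n$ are non-empty open and $\overline{G_{n+1}}\subseteq G_n$. Then $F$ is non-empty and compact, and $\chi(x,X)\le\chi(x,F)\cdot\omega$ for $x\in F$.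

*Proof.* $F=\bigcap_n\overline{G_n}$ is the intersection of a decreasing sequence of non-empty compact sets. Let $x\in F$ and let $\mathcal W$ be a family of at most $\chi(x,F)\cdot\omega$ open sets of $X$ whose traces form a local base at $x$ in $F$. Then $\{x\}=\bigcap\mathcal W\cap\bigcap_nG_n$. So $\{x\}$ is the intersection of a family $\mathcal O$ of open sets with $|\mathcal O|\le\chi(x,F)\cdot\omega$.

It remains to recall that in a compact space such a family yields a local base of size at most $|\mathcal O|\cdot\omega$. For $O\in\mathcal O$ choose an open $O'\ni x$ with $\overline{O'}\subseteq O$. If $W\ni x$ is open, then $\bigcap_{O\in\mathcal O}\overline{O'}=\{x\}\subseteq W$, so by compactness of $X\setminus W$ finitely many of the sets $\overline{O'}$ have intersection inside $W$. So the finite intersections of the sets $O'$ form a local base at $x$. $\square$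

## 11. The bound $\Delta(X)\le2^{\operatorname{dis}(X)}$

Let $X$ be compact and $\lambda=\operatorname{dis}(X)$.

**Step 1: an open set with few disjoint open subsets.** By Lemma 5 with all $\kappa_n=\lambda^+$ (case (i)), it is not true that every non-empty open set contains $\lambda^+$ pairwise disjoint non-empty open sets, since $\operatorname{dis}(X)=\lambda$. Fix a non-empty open $G$ without such a family.

**Step 2: $H=\{x\in G:\chi(x,X)\le\lambda\}$ is dense in $G$.** Otherwise take a non-empty open $G_0\subseteq G\setminus\overline H$, and recursively non-empty open $G_{n+1}$ with $\overline{G_{n+1}}\subseteq G_n$. Let $F=\bigcap_nG_n$. Every $x\in F$ has $\chi(x,X)\ge\lambda^+$, so Lemma 7 gives $\chi(x,F)\cdot\omega\ge\lambda^+$, hence $\chi(x,F)\ge\lambda^+$. By the Background for $F$, $\operatorname{dis}(X)\ge\operatorname{dis}(F)\ge2^{\lambda^+}>\lambda$, a contradiction.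

**Step 3: count.** By Lemma 6 with $\tau=\lambda$, discrete subspaces of $G$ have size at most $2^\lambda$. As $G$ is covered by $\lambda$ of them, $\Delta(X)\le|G|\le\lambda\cdot2^\lambda=2^\lambda$. With Section 7 this completes the proof of Theorem B. $\blacksquare$

## 12. The case $\kappa^\omega>\lambda$: proof of Theorem C(b)

Let $\kappa=\log(\lambda^+)$, $\kappa^\omega>\lambda$, and let $X$ be compact with $\operatorname{dis}(X)\le\lambda$. The argument of Section 11 with $\tau=\lambda$ gives only $2^\lambda$. To reach $\lambda$ we need some $\tau<\kappa$, because then $2^\tau\le\lambda$. The hypothesis $\kappa^\omega>\lambda$ makes case (ii) of Lemma 1 available, and this produces such a $\tau$.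

**Step 1: $\operatorname{cf}\kappa=\omega$.** If $\operatorname{cf}\kappa>\omega$, then (3) gives $\kappa^\omega\le|2^{<\kappa}|^\omega\le\lambda$, against the hypothesis.

**Step 2: the case $\kappa=\omega$.** Then $\lambda<2^\omega=\mathfrak c$. Suppose $X$ has no isolated point. Then every non-empty open set has two distinct points, so it contains two disjoint non-empty open sets. Lemma 5 with all $\kappa_n=2$ (case (ii): $2\le\lambda<2^\omega$) gives $\operatorname{dis}(X)>\lambda$, a contradiction. So $X$ has an isolated point and $\Delta(X)=1\le\lambda$.

From now on $\kappa>\omega$. Let $\kappa_n$ be infinite cardinals increasing strictly to $\kappa\le\lambda$.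

**Step 3: an open set with few disjoint open subsets.** First we check that $|\prod_n\kappa_n|>\lambda$. Partition $\omega$ into infinite sets $A_k$ ($k<\omega$). For each $k$, $|\prod_{n\in A_k}\kappa_n|$ is at least $\sup_{n\in A_k}\kappa_n=\kappa$. So $|\prod_n\kappa_n|\ge\kappa^\omega>\lambda$. Also $\sup_n\kappa_n=\kappa\le\lambda$. Thus case (ii) applies, and since $\operatorname{dis}(X)\le\lambda$, Lemma 5 yields a non-empty open $G$ and some $n_0$ such that $G$ has no $\kappa_{n_0}$ pairwise disjoint non-empty open subsets.

**Step 4: an open set with a dense set of points of small character.** Let $H_n=\{x\in X:\chi(x,X)\le\kappa_n\}$. We claim that there are a non-empty open $G'\subseteq G$ and $n_1$ such that $H_{n_1}$ is dense in $G'$ (that is, $H_{n_1}\cap G'$ is dense in $G'$). Suppose not. Put $G_0=G$. Given a non-empty open $G_n\subseteq G$, the set $H_n$ is not dense in it, so $G_n\setminus\overline{H_n}$ is a non-empty open set, and we choose a non-empty open $G_{n+1}$ with $\overline{G_{n+1}}\subseteq G_n\setminus\overline{H_n}$. Let $F=\bigcap_nG_n$. A point $x\in F$ is in no $H_n$, so $\chi(x,X)>\kappa_n$ for all $n$, and $\chi(x,X)\ge\kappa$. By Lemma 7, $\chi(x,F)\cdot\omega\ge\kappa$,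 and since $\kappa>\omega$ this gives $\chi(x,F)\ge\kappa$. By the Background, $\operatorname{dis}(X)\ge\operatorname{dis}(F)\ge2^\kappa>\lambda$, a contradiction.

**Step 5: count.** Put $\tau=\max(\kappa_{n_0},\kappa_{n_1})<\kappa$. The set $G'\subseteq G$ has no $\tau^+$ pairwise disjoint non-empty open subsets, and $\{x\in G':\chi(x,X)\le\tau\}\supseteq H_{n_1}\cap G'$ is dense in $G'$. By Lemma 6 discrete subspaces of $G'$ have size at most $2^\tau$, and $2^\tau\le\lambda$ because $\tau<\kappa=\log(\lambda^+)$. As $G'$ is covered by $\lambda$ discrete subspaces, $\Delta(X)\le|G'|\le\lambda\cdot\lambda=\lambda$. $\blacksquare$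

## 13. Under GCH the cofinality of $\lambda$ decides: proof of Corollary D

Assume GCH and let $\lambda$ be an infinite cardinal. For infinite $\mu<\lambda$ we have $2^\mu=\mu^+\le\lambda$, and $2^\mu$ is finite for finite $\mu$. So $\log(\lambda^+)=\lambda$.

If $\operatorname{cf}\lambda>\omega$, Theorem C(a) with $\kappa=\lambda$ gives a compact $X$ with $\operatorname{dis}(X)=\lambda$ and $\Delta(X)=2^\lambda=\lambda^+$. Moreover any compact $X$ with $\operatorname{dis}(X)=\lambda<\Delta(X)$ satisfies $\Delta(X)\le2^\lambda=\lambda^+$ by Theorem B, so $\Delta(X)=\lambda^+$.

If $\operatorname{cf}\lambda=\omega$, then $\lambda^\omega>\lambda$ by König's theorem. So $\kappa=\lambda$ satisfies $\kappa^\omega>\lambda$, and by Theorem C(b) every compact $X$ with $\operatorname{dis}(X)\le\lambda$ has $\Delta(X)\le\lambda$. There is no example for this $\lambda$. $\blacksquare$
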